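# A normal-valued Conrad frame that is not abelian

## 1. A group that swaps two coordinates

Let $t$ generate an infinite cyclic group that acts on $\mathbb Z^2$ by exchanging the coordinates, and let $G=\mathbb Z^2\rtimes\langle t\rangle$. Its elements are $(m,n)t^k$, and $t(1,0)t^{-1}=(0,1)$, so $G$ is not commutative. Order it by declaring $(m,n)t^k\ge 1$ if $k>0$, or if $k=0$ and $m,n\ge 0$. Then $(m,n)t^k\vee 1$ exists for each element: it is the element itself if $k>0$, it is $(m\vee0,\,n\vee 0)$ if $k=0$, and it is $1$ if $k<0$. So $G$ is a lattice-ordered group, an $\ell$-group.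

We list its convex $\ell$-subgroups, that is, the subgroups $C$ that are sublattices and satisfy: $1\le x\le c\in C$ implies $x\in C$. Suppose first that $C$ contains some $(m,n)t^k$ with $k\neq0$. Inverting if necessary, let $k>0$. The square of this element has exponent $2k\ge2$, hence exceeds every element of exponent $0$ or $1$. So $C$ contains $t$ and all positive elements of $\mathbb Z^2$, and $C=G$. Otherwise $C\subseteq \mathbb Z^2$. If $(m,n)\in C$ then $(|m|,|n|)\in C$, so $(1,0)\in C$ as soon as $m\ne0$, and $(0,1)\in C$ as soon as $n\neq0$. Hence the complete list is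
$$0,\qquad \mathbb Z\times0,\qquad 0\times\mathbb Z,\qquad \mathbb Z^2,\qquad G,$$
a diamond with one extra point on top.

Now let $A=\mathbb Z\times\mathbb Z^2$ be the abelian group with the same order: the first coordinate dominates, and ties are broken by the product order of $\mathbb Z^2$. The same computation gives the same five-element lattice. The swap is invisible: conjugation by $t$ exchanges $\mathbb Z\times0$ and $0\times\mathbb Z$, but an abstract lattice does not record that the group acts on it.

One thing about $G$ is worth recording. A *value* of $g\ne1$ is a convex $\ell$-subgroup maximal among those that do not contain $g$; its *cover* is the intersection of all convex $\ell$-subgroups strictly containing it. Here $\mathbb Z^2$ is the value of $t$, with cover $G$; $0\times\mathbb Z$ is a value of $(1,0)$ and $\mathbb Z\times 0$ a value of $(0,1)$, both with cover $\mathbb Z^2$. There are no others: a value is distinct from its cover, so it is not $G$, and $0$ is not a value, since $\mathbb Z\times0$ and $0\times \mathbb Z$ intersect in $0$. Each value is normal in its cover, although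 $\mathbb Z\times0$ is not normal in $G$. This is a mild kind of noncommutativity, and an abelian group reproduces its lattice. Does mild noncommutativity always leave so little trace?

## 2. Conrad frames and three theorems

Groups are written multiplicatively, except abelian $\ell$-groups and $\mathbb Z,\mathbb R$. For an $\ell$-group $G$ put $G^+=\{g\ge1\}$, $z^+=z\vee 1$, $z^-=z^{-1}\vee1$; $\langle g\rangle$ is the convex $\ell$-subgroup generated by $g$; and $[x,y]=xyx^{-1}y^{-1}$. The set $\mathcal C(G)$ of all convex $\ell$-subgroups, ordered by inclusion, is a *frame*: a complete lattice in which finite meets distribute over arbitrary joins.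

**Definition.** A frame $L$ is a *Conrad frame* if $L\cong\mathcal C(G)$ for some $\ell$-group $G$. A Conrad frame $L$ is *normal-valued* if $L\cong\mathcal C(G)$ for some normal-valued $\ell$-group $G$, that is, one in which every value is normal in its cover. It is *abelian* if $L\cong \mathcal C(A)$ for some abelian $\ell$-group $A$.

The five-element lattice of Section 1 is a normal-valued Conrad frame because of $G$, and it is abelian because of $A$. The paper "Conrad frames" (https://home.fau.edu/wmcgove1/web/Papers/IMM2011.pdf) is the source of the question whether every normal-valued Conrad frame is abelian. The answer is no.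

**Theorem A.** For every cardinal $\kappa\ge\aleph_{19}$ there is a normal-valued $\ell$-group $G$, solvable of derived length $\le 4$, such that $\mathcal C(G)$ has exactly $\kappa$ compact elements and $\mathcal C(G)\not\cong\mathcal C(A)$ for every abelian $\ell$-group $A$. One may moreover require $\mathcal C(G)$ to be a compact frame.

It follows from a criterion, whose hypothesis (an *obstructed system*) is defined in Section 4, and from a concrete group.

**Theorem B.** If an $\ell$-group $K$ contains an obstructed system of size $r$, then for every $\kappa\ge\aleph_r$ the variety of $\ell$-groups generated by $K$ contains some $G$ such that $\mathcal C(G)$ has exactly $\kappa$ compact elements and is not abelian.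

In the other direction, small frames cause no trouble.

**Theorem C.** Every Conrad frame with at most countably many compact elements is abelian.

An element of a frame is *compact* if, whenever it lies below a join, it lies below the join of finitely many of the terms; a frame is compact if its top is. A convex $\ell$-subgroup $P$ is *prime* if $x,y\in G^+$ and $x\wedge y\in P$ imply $x\in P$ or $y\in P$. In Section 1, $\mathbb Z\times 0$ is prime and $0$ is not, because $(1,0)\wedge(0,1)=0$. We use the following facts.

* (F1) The compact elements of $\mathcal C(G)$ are exactly the $\langle g\rangle$ with $g\in G^+$, and $\mathcal C(G)$ is isomorphic to the lattice of ideals of its lattice of compact elements. For $a,b\in G^+$, $\langle a\rangle\cap\langle b\rangle=\langle a\wedge b\rangle$ and $\langle a\rangle\vee\langle b\rangle=\langle a\vee b\rangle$. Primes are exactly the meet-prime elements ($X\cap Y\subseteq P$ implies $X\subseteq P$ or $Y\subseteq P$): if $P$ is prime, $x\in X^+\setminus P$ and $y\in Y^+\setminus P$, then $x\wedge y\in(X\cap Y)\setminus P$; conversely, use $\langle x\rangle\cap\langle y\rangle=\langle x\wedge y\rangle$.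 So isomorphisms of frames preserve primes.
* (F2) If $A$ is abelian and $P'$ is meet-prime in $\mathcal C(A)$, then $A/P'$ is totally ordered, and $a+P'>0$ iff $a^+\notin P'$. Indeed $\langle a^+\rangle\cap\langle a^-\rangle=0$, so $a^+\in P'$ or $a^-\in P'$, and $a=a^+-a^-$. If $a^+\notin P'$, then $a^-\in P'$ and $a+P'=a^++P'>0$; if $a+P'>0$, then $a^++P'=(a+P')^+\neq0$.
* (F3) (Wolfenstein) An $\ell$-group is normal-valued iff $ab\le b^2a^2$ for all $a,b\ge1$. So normal-valued $\ell$-groups form a variety.
* (F4) (Weinberg) $\mathbb Z$ generates the variety of abelian $\ell$-groups: an identity that holds in $\mathbb Z$ holds in every abelian $\ell$-group.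
* (F5) (Hölder) An archimedean totally ordered group embeds in $\mathbb R$ as an ordered group.
* (F6) The centralizer of a subset is an $\ell$-subgroup, since conjugation preserves $\vee,\wedge$. Hence a set $S$ of pairwise commuting elements generates an abelian $\ell$-subgroup $H$: from $S\subseteq C(S)$ we get $H\subseteq C(S)$, so $S\subseteq C(H)$, so $H\subseteq C(H)$.
* (F7) An $\ell$-group term in variables $v_j$ $(j\in J)$, evaluated in $\mathbb Z$, is a finite max–min of integer linear forms, because addition distributes over $\vee,\wedge$ and negation exchanges them. So it extends to a continuous, positively homogeneous function on $\mathbb R^J$; call it a *PL function*. For instance $(2v_1-v_2)\vee 0$ is a PL function.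

## 3. Chains and countable frames

If $G$ is totally ordered, then $\mathcal C(G)$ is a chain, and it is abelian. Let $\Gamma$ be the chain of all $\langle g\rangle$, $g>1$. Let $A$ be the group of finitely supported functions $\Gamma\to\mathbb Z$, with $f>0$ iff the value of $f$ at the largest element of its support is positive. Let $f\ne0$ have largest support element $\gamma$, and let $g\neq 0$ have largest support element $\delta$. If $\delta<\gamma$ then $|g|<|f|$; if $\delta=\gamma$ then $|g|\le n|f|$ once $n|f(\gamma)|>|g(\gamma)|$; if $\delta>\gamma$ then $|g|>n|f|$ for all $n$. So the nonzero principal convex subgroups of $A$ form a chain isomorphic to $\Gamma$, and by (F1) $\mathcal C(A)\cong\mathcal C(G)$.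

**Proof of Theorem C.** Let $G$ be an $\ell$-group such that $\mathcal C(G)$ has at most countably many compact elements. By (F1) these form a distributive lattice with $0$. It is *completely normal*: for any elements $\langle a\rangle$ and $\langle b\rangle$ there are $\langle x\rangle,\langle y\rangle$ with
$$\langle x\rangle\wedge\langle y\rangle=0\quad\text{and}\quad\langle a\rangle\vee\langle b\rangle=\langle x\rangle\vee\langle b\rangle=\langle a\rangle\vee\langle y\rangle.$$
For $a,b\in G^+$ take $x=a(a\wedge b)^{-1}$, $y=b(a\wedge b)^{-1}$. Then $x\wedge y=(a\wedge b)(a\wedge b)^{-1}=1$. Since $a\wedge b\ge1$, we have $1\le x\le a$; and $a=x(a\wedge b)$ with $a\wedge b\le b$, so $a\in\langle x\rangle\vee\langle b\rangle$. This gives the first equality, and the second is symmetric.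

By F. Wehrung (*Spectral spaces of countable Abelian lattice-ordered groups*, Trans. Amer. Math. Soc. 371 (2019)), every countable completely normal distributive lattice with $0$ is isomorphic to the lattice of principal $\ell$-ideals of an abelian $\ell$-group $A$. Since $\mathcal C(G)$ and $\mathcal C(A)$ are the ideal lattices of their lattices of compact elements, $\mathcal C(G)\cong\mathcal C(A)$. $\square$

## 4. Obstructed systems, and why one of them is not enough

Let $P$ be a prime of an abelian $\ell$-group. The quotient by $P$ is totally ordered, so integer combinations of elements have signs there, and nonnegative quantities, one of them positive, cannot add up to $0$. We ask a noncommutative group to violate this, using only combinations of commuting elements.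

**Definition.** For $c\in\mathbb Z^r$ put $\operatorname{supp}c=\{j:c_j\ne0\}$. An *obstructed system* of size $r\ge3$ in an $\ell$-group $K$ consists of a prime $P$ of $K$, elements $g_1,\dots,g_r\in K^+$, and $c^{(0)},\dots,c^{(q)}\in\mathbb Z^r$ such that

* (O1) for each $k$, the $g_j$ with $j\in\operatorname{supp}c^{(k)}$ commute pairwise (so $g^{c^{(k)}}=\prod_jg_j^{c_j^{(k)}}$ is well defined);
* (O2) $(g^{c^{(k)}})^-\in P$ for all $k$;
* (O3) $(g^{c^{(0)}})^+\notin P$;
* (O4) $\sum_kc^{(k)}=0$.

An abelian $\ell$-group has none: with $\varphi_j=g_j+P$, (O2) says $\sum_jc^{(k)}_j\varphi_j\ge0$, (O3) makes this strict for $k=0$, and (O4) makes the sum over $k$ equal to $0$. To see the conditions at work, take $K=\mathbb Z$, $P=0$, $(g_1,g_2,g_3)=(1,2,0)$, $c^{(0)}=(-1,1,0)$, $c^{(1)}=(2,-1,0)$. The two combinations have the values $1$ and $0$, so (O1)–(O3) hold; but $c^{(0)}+c^{(1)}=(1,0,0)\ne0$, and (O4) fails, as it must.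

The natural first attempt is to find $K$ with an obstructed system and to claim that $\mathcal C(K)$ is not abelian. Let $\Theta:\mathcal C(A)\to\mathcal C(K)$ be an isomorphism with $A$ abelian, choose $E_j\in A^+$ with $\Theta\langle E_j\rangle=\langle g_j\rangle$, and let $P'=\Theta^{-1}(P)$ and $\varphi_j=E_j+P'$. We want $\sum_jc_j^{(k)}\varphi_j\ge0$. But (O2) concerns $\langle (g^c)^-\rangle$, and nothing connects it with $\langle(\sum_j c_jE_j)^-\rangle$: the frame knows which $\langle E\rangle$ corresponds to $\langle g\rangle$, not which difference corresponds to which quotient. Already for $K=A=\mathbb Z\times\mathbb Z$, ordered lexicographically, with $P=0$ and $\Theta$ the identity, let $g_1=(1,0)$ and $g_2=(1,-1)$. Then $\langle g_1\rangle=\langle g_2\rangle=K$, so $E_1=E_2=(1,0)$ is a legitimate choice; yet $g_1-g_2=(0,1)>0$ while $E_1-E_2=0$.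

No cleverer choice of the $E_j$ repairs this. If $K$ has an obstructed system, let $K_0$ be the $\ell$-subgroup generated by $g_1,\dots,g_r$. With the prime $P\cap K_0$ it has the same obstructed system. But $K_0$ is countable, so $\mathcal C(K_0)$ is abelian by Theorem C.

The way past this point is to build a large group $G$ containing many overlapping copies of the $g_j$, so that two things become true. First, $G$ also carries evaluations into $\mathbb Z$ in which the generators behave like independent coordinates $u_1,\dots,u_r$; these force the choice of $E_j$ to be linear, up to integer multiples. Secondly, an element of $G$ that matches a combination of the $E_j$, $j\in J$, can be expressed by a term in which no other $g_i$ matters. Then commuting $g_j$'s stay among themselves, and what the integer evaluations say about the term carries over to $K$ by (F4). The second property comes from a theorem on set mappings, and it is the reason for $\aleph_r$.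

## 5. Cones and set mappings

**Lemma 1.** Let $S,T\ge0$ be PL functions on $\mathbb R^J_{\ge0}$ ($J$ finite) such that $T(v)=0\Rightarrow S(v)=0$ for $v\in\mathbb Z^J_{\ge0}$. Then $S\le NT$ on $\mathbb R^J_{\ge0}$ for some $N\in\mathbb N$.

*Proof.* The hyperplanes $\ell_a=\ell_b$, for the linear forms occurring in $S$ and $T$, cut the orthant into finitely many closed pointed rational polyhedral cones. On each cone the forms are linearly ordered in a fixed way, so $S$ and $T$ are linear there. Each cone is generated by finitely many integer vectors. At a generator $v$ with $T(v)=0$ we have $S(v)=0$; at the other generators $T(v)>0$. So there is $N$ with $S(v)\le NT(v)$ at all generators of all cones, and by linearity on each cone, everywhere. $\square$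

For instance, $(v_1-v_2)^+\le N(2v_1-v_2)^+$ holds with $N=1$ on the quadrant. The reverse inequality holds for no $N$, and indeed at $(1,1)$ the first function vanishes while the second does not.

**Lemma 2 (Kuratowski).** Let $n\ge0$, $|X|\ge\aleph_{n+1}$, and let $\Phi$ assign to each $n$-element subset of $X$ a countable subset of $X$. Then there is an $(n+1)$-element $H\subseteq X$ with $\xi\notin\Phi(H\setminus\{\xi\})$ for all $\xi\in H$.

*Proof.* Induction on $n$. For $n=0$ choose $\xi\notin\Phi(\emptyset)$, which is possible because $X$ is uncountable. For $n\ge1$ choose $Y\subseteq X$ with $|Y|=\aleph_n$. The set $Y\cup\bigcup_{B\in[Y]^n}\Phi(B)$ has size at most $\aleph_n$, so there is $\xi_0\in X$ outside it. Put $\Psi(B)=\Phi(B\cup\{\xi_0\})\cap Y$ for $B\in[Y]^{n-1}$. The induction hypothesis for $Y$ and $\Psi$ gives an $n$-element $H_0\subseteq Y$ with $\xi\notin\Psi(H_0\setminus\{\xi\})$ for $\xi\in H_0$. Let $H=H_0\cup\{\xi_0\}$. For $\xi\in H_0$ we have $\xi\in Y$, hence $\xi\notin\Phi(H\setminus\{\xi\})$. And $\xi_0\notin\Phi(H_0)$ by the choice of $\xi_0$. $\square$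

For $n=1$ the lemma finds two points, neither in the countable set attached to the other. Here $\aleph_1$ points would not suffice: on $X=\omega_1$ let $\Phi(\{\xi\})=\{\eta:\eta<\xi\}$; of two points, the smaller one lies in the set of the larger.

## 6. Proof of Theorem B

Fix an obstructed system of size $r$ in $K$, with the notation of the definition, and $\kappa\ge\aleph_r$, regarded as a set. Put $[r]=\{1,\dots,r\}$.

**Step 1: the group $G$.** We put $\kappa$ labeled copies of each $g_i$ and all integer evaluations into one group. Let $X=\kappa^{[r]}$ be the set of functions $[r]\to\kappa$, and let $Y$ be the set of finitely supported $y:[r]\times\kappa\to\mathbb Z_{\ge0}$. For $(i,\alpha)\in[r]\times\kappa$ define $e_{i,\alpha}\in K^X\times\mathbb Z^Y$ by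
$$e_{i,\alpha}(x)=\begin{cases}g_i&\text{if }x(i)=\alpha,\\1&\text{otherwise}\end{cases}\quad(x\in X),\qquad e_{i,\alpha}(y)=y(i,\alpha)\quad(y\in Y),$$
and let $G$ be the $\ell$-subgroup generated by all $e_{i,\alpha}$. These are elements of $G^+$.

By (O3), $K\ne1$; the powers of an element $>1$ form an $\ell$-subgroup isomorphic to $\mathbb Z$. So $K^X\times\mathbb Z^Y$, and with it $G$, lies in the variety generated by $K$. Every element of $G$ is a term in finitely many $e_{i,\alpha}$, so $|G|\le\kappa$. If $(i,\alpha)\ne(j,\beta)$ and $y$ is $1$ at $(i,\alpha)$ and $0$ elsewhere, then $e_{i,\alpha}(y)=1$ and $e_{j,\beta}(y)=0$, so $e_{i,\alpha}\notin\langle e_{j,\beta}\rangle$. Hence the $\langle e_{i,\alpha}\rangle$ are distinct, and $\mathcal C(G)$ has exactly $\kappa$ compact elements.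

From now on suppose that $A$ is abelian and $\Theta:\mathcal C(A)\to\mathcal C(G)$ is an isomorphism. We derive a contradiction.

**Step 2: keeping track of generators.** We record which generators of $G$ are needed to describe a given combination in $A$. Isomorphisms preserve compact elements, so we may choose $E'_{i,\alpha}\in A^+$ with $\Theta\langle E'_{i,\alpha}\rangle=\langle e_{i,\alpha}\rangle$. For each finitely supported $c:[r]\times\kappa\to\mathbb Z$ put
$$w_c=\sum c(i,\alpha)E'_{i,\alpha},$$
choose $b_c\in G^+$ with $\Theta\langle w_c^+\rangle=\langle b_c\rangle$, choose a term $\pi_c$ expressing $b_c$ in the generators, and let $I(c)\subseteq[r]\times\kappa$ be the finite set of indices of generators occurring in $\pi_c$.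

For finite $B\subseteq\kappa$ let $f(B)$ be the set of all $\beta$ such that $(i,\beta)\in I(c)$ for some $i$ and some $c$ with $\operatorname{supp}c\subseteq[r]\times B$. There are countably many such $c$, and each $I(c)$ is finite, so $f(B)$ is countable.

**Step 3: independent labels.** We choose one label for each $i$ so that a combination avoiding label $i$ is described without $e_{i,\alpha_i}$. Lemma 2, with $n=r-1$, the set $\kappa$ and $\Phi=f$, gives distinct $\alpha_1,\dots,\alpha_r\in\kappa$ with $\alpha_i\notin f(\{\alpha_j:j\ne i\})$ for all $i$. If $J\subseteq[r]$, $i\notin J$ and $\operatorname{supp}c\subseteq\{(j,\alpha_j):j\in J\}$, then $\operatorname{supp}c\subseteq[r]\times\{\alpha_j:j\ne i\}$, so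
$$J\subseteq[r],\quad\operatorname{supp}c\subseteq\{(j,\alpha_j):j\in J\},\quad i\notin J\quad\Longrightarrow\quad(i,\alpha_i)\notin I(c).\tag{1}$$
Write $E'_i=E'_{i,\alpha_i}$.

**Step 4: one term, two kinds of points.** We evaluate $b_c$ at a point where it lives in $K$ and at points where it is an integer, and see the same term in both places. Let $x\in X$ be given by $x(i)=\alpha_i$. For $u\in\mathbb Z^r_{\ge0}$ let $y_u\in Y$ have $y_u(i,\alpha_i)=u_i$ and be $0$ elsewhere. Then
$$e_{i,\alpha}(x)=g_i,\quad e_{i,\alpha}(y_u)=u_i\quad\text{if }\alpha=\alpha_i,$$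
and both values are trivial if $\alpha\ne\alpha_i$. Let $J$ and $c$ be as in (1), and let $\pi_c^*$ be the term obtained from $\pi_c$ by replacing every variable whose index is not some $(j,\alpha_j)$, $j\in J$, by the identity. A replaced variable has index $(i,\alpha)$ with $\alpha\neq\alpha_i$, and then its value at $x$ and $y_u$ is trivial; an index $(i,\alpha_i)$ with $i\notin J$ does not occur at all, by (1). Hence
$$b_c(x)=\pi_c^*\big((g_j)_{j\in J}\big),\qquad b_c(y_u)=\pi_c^*\big((u_j)_{j\in J}\big).\tag{2}$$
Let $T_c$ be the PL function on $\mathbb R^J_{\ge0}$ given by $\pi_c^*$. Since $b_c\ge1$, (2) shows $T_c\ge0$ at integer points, hence at rational points by homogeneity, and everywhere by continuity.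

**Step 5: real-valued homomorphisms on $A$.** We transport the points $y_u$ to $A$. Let $u\ne0$ and $P_u=\{g\in G:g(y_u)=0\}$. This is the kernel of an $\ell$-homomorphism from $G$ onto a subgroup of $\mathbb Z$, nonzero because some $e_{i,\alpha_i}$ has the value $u_i\neq0$. So $P_u$ is prime, and the interval $[P_u,G]$ of $\mathcal C(G)$ has exactly two elements. Therefore $P'_u=\Theta^{-1}(P_u)$ is meet-prime and $[P'_u,A]$ has exactly two elements. By (F2), $A/P'_u$ is totally ordered; having only two convex subgroups it is archimedean; by (F5) there is an $\ell$-homomorphism $\psi_u:A\to\mathbb R$ with kernel $P'_u$. For $J,c$ as in (1),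
$$\psi_u(w_c)>0\iff w_c^+\notin P'_u\iff b_c\notin P_u\iff b_c(y_u)>0\iff T_c(u_J)>0,\tag{3}$$
where $u_J=(u_j)_{j\in J}$. In the same way $\psi_u(E'_i)>0\iff e_{i,\alpha_i}\notin P_u\iff u_i>0$.

For $m\ge1$ the $\ell$-homomorphisms $g\mapsto g(y_{mu})$ and $g\mapsto m\,g(y_u)$ agree on the generators, hence on $G$. So $P_{mu}=P_u$. We choose one $\psi$ for each kernel; then $\psi_{mu}=\psi_u$.

We do not know that $\psi_u(E'_i)$ is proportional to $u_i$. The next two steps prove that it is, after each $E'_i$ is multiplied by a positive integer.

**Claim (rigidity).** There are positive integers $m_i$ and reals $\lambda_u>0$ with $\psi_u(m_iE'_i)=\lambda_uu_i$ for all $i$ and all $u\in\mathbb Z^r_{\ge0}\setminus\{0\}$.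

**Step 6: the values are power functions.** We show that there are $\theta>0$ and $\rho_i>0$ such that $(\psi_u(E'_i))_i$ is a positive multiple of $(\rho_iu_i^\theta)_i$, where $0^\theta=0$.

Let $i\ne j$ and $u_i,u_j>0$. For positive integers $m,n$ apply (3) with $J=\{i,j\}$ and $w_c=mE'_i-nE'_j$: whether $\psi_u(E'_i)/\psi_u(E'_j)>n/m$ depends only on $(u_i,u_j)$. A positive real is determined by the rationals below it, so the ratio depends only on $(u_i,u_j)$. Since $\psi_{mu}=\psi_u$, it depends only on $u_i/u_j$: two pairs with the same quotient have a common positive multiple. So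
$$\frac{\psi_u(E'_i)}{\psi_u(E'_j)}=R_{ij}\!\left(\frac{u_i}{u_j}\right),\qquad R_{ij}:\mathbb Q_{>0}\to\mathbb R_{>0}.$$
For distinct $i,j,k$ and $p,q\in\mathbb Q_{>0}$ take $u$ with $u_i/u_j=p$ and $u_j/u_k=q$; this gives
$$R_{ij}(p)R_{jk}(q)=R_{ik}(pq).\tag{4}$$
Let $h_{ij}(p)=R_{ij}(p)/R_{ij}(1)$. Dividing (4) with $q=1$ by (4) with $p=q=1$ yields $h_{ij}=h_{ik}$. Doing the same with $p=1$ and variable $q$ yields $h_{jk}=h_{ik}$. So $h_{ij}$ does not change when either index is replaced by a third one. In particular $h_{ij}=h_{ik}=h_{jk}=h_{ji}$, and since $r\ge3$, all $h_{ij}$ are one function $h$. Dividing (4) by its instance at $p=q=1$ gives $h(pq)=h(p)h(q)$.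

Next, $h(p)\to\infty$ as $p\to\infty$. Let $N\in\mathbb N$ and $w_c=E'_i-NE'_j$. For $u$ with $u_i=1$ and all other coordinates $0$ we have $\psi_u(w_c)=\psi_u(E'_i)>0$, so $T_c(1,0)>0$ by (3). By continuity $T_c(1,\varepsilon)>0$ for small $\varepsilon>0$, and by homogeneity $T_c(p,1)>0$ for all large rational $p$. By (3) and homogeneity again, $R_{ij}(p)>N$ for all large $p$. As $N$ was arbitrary, $h(p)\to\infty$.

If $p>1$ then $h(p)>1$, since otherwise $h(p^n)=h(p)^n\le1$ for all $n$ although $p^n\to\infty$. So $p<q$ implies $h(q)=h(p)h(q/p)>h(p)$. Let $L(s)=\log h(e^s)$ on the subgroup $\{\log p:p\in\mathbb Q_{>0}\}$ of $\mathbb R$; it is additive and increasing. Put $s_0=\log2$, so $L(s_0)>0$. For integers $m$ and $n\ge1$, $ms_0\le ns$ implies $mL(s_0)\le nL(s)$, and likewise with $\ge$. Thus $s/s_0$ and $L(s)/L(s_0)$ lie on the same side of every rational, so they are equal. Hence $h(p)=p^\theta$ with $\theta=L(s_0)/s_0>0$.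

Put $\rho_1=1$ and $\rho_i=R_{i1}(1)$ for $i\neq1$. Then $R_{ij}(1)=\rho_i/\rho_j$: for $i,j\ne1$ by (4), for $j=1$ by definition, and for $i=1$ because $R_{1j}(1)R_{j1}(1)=1$. If $u_i,u_j>0$, the ratio of $\psi_u(E'_i)$ to $\psi_u(E'_j)$ is therefore $\rho_iu_i^\theta/(\rho_ju_j^\theta)$; and $\psi_u(E'_i)=0$ exactly when $u_i=0$. This is the assertion of the step.

**Step 7: the exponent is $1$ and the ratios are rational.** Three generators at once allow us to compare a curve of degree $\theta$ with the flat walls of a PL function. Let $i,j,k$ be distinct, $J=\{i,j,k\}$, $w_c=E'_i+E'_j-E'_k$, and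
$$F(v)=\rho_iv_i^\theta+\rho_jv_j^\theta-\rho_kv_k^\theta\quad\text{on }\mathbb R^3_{>0}.$$
By (3) and Step 6, $T_c(v)>0\iff F(v)>0$ for positive integer vectors $v$, hence for all rational $v\in\mathbb R^3_{>0}$, since $T_c$ and $F$ are positively homogeneous (of degrees $1$ and $\theta$).

Let $\mathcal H$ be the finite set of hyperplanes $\ell_a=\ell_b$, $\ell_a\ne\ell_b$, where $\ell_a,\ell_b$ run over the forms occurring in $T_c$ and the zero form. Let $\Omega$ be a connected component of $\mathbb R^3_{>0}\setminus\bigcup\mathcal H$. On $\Omega$ the order of the forms is constant, so $T_c$ equals one form there; that form is zero or vanishes nowhere on $\Omega$. As $T_c\ge0$, it is identically $0$ or everywhere $>0$ on $\Omega$. Hence $F>0$ at all rational points of $\Omega$, or $F\le0$ at all of them. If $F(z)=0$ for some $z\in\Omega$, then, $F$ being strictly increasing in $v_i$ and $\Omega$ open, $F$ takes positive and negative values in $\Omega$, and by continuity also at rational points: a contradiction. So $\{F=0\}\subseteq\bigcup\mathcal H$.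

Put $\mu_1=\rho_k/\rho_j$ and $\mu_2=\rho_i/\rho_j$. The points
$$(v_i,v_j,v_k)=(\xi,\eta(\xi),1),\qquad\eta(\xi)=(\mu_1-\mu_2\xi^\theta)^{1/\theta},\qquad0<\xi<(\mu_1/\mu_2)^{1/\theta},$$
satisfy $F=0$, so they lie in $\bigcup\mathcal H$. Thus a finite product of real-analytic functions $\lambda\xi+\mu\eta(\xi)+\nu$, with integer $(\lambda,\mu,\nu)\ne0$, vanishes on the whole interval. If no factor vanished identically, the zeros of each would be isolated and the product would have only countably many zeros. So some factor is identically $0$:
$$\lambda\xi+\mu\eta(\xi)+\nu\equiv0.$$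
If $\mu$ were $0$, then $\lambda=\nu=0$ as well; so $\mu\ne0$ and $\eta$ is affine. Differentiation gives
$$\eta'(\xi)=-\mu_2\xi^{\theta-1}(\mu_1-\mu_2\xi^\theta)^{1/\theta-1}=-\mu_2\left(\frac{\xi}{\eta}\right)^{\theta-1}.$$
Here $\xi/\eta$ tends to $0$ at the left end and to $\infty$ at the right end, so it takes every value in $(0,\infty)$. As $\eta'$ is constant, $\theta=1$. Then $\eta=\mu_1-\mu_2\xi$, and comparison with the affine relation gives $\mu_2=\lambda/\mu$ and $\mu_1=-\nu/\mu$, both rational. Since $i,j,k$ were arbitrary, all $\rho_i/\rho_j$ are rational.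

In particular all $\rho_i$ are rational, because $\rho_1=1$. Let $M$ be a common multiple of their numerators; then $m_i=M/\rho_i$ are positive integers and $m_i\rho_i=M$ does not depend on $i$. By Step 6 with $\theta=1$, $(\psi_u(m_iE'_i))_i$ is a positive multiple of $(u_i)_i$. This proves the claim. Put $E_i=m_iE'_i$.

**Step 8: signs at the point $x$.** We now pass from integers to $K$. Let $P_x=\{g\in G:g(x)\in P\}$, the preimage of a prime under an $\ell$-homomorphism, hence a prime of $G$. Let $P'=\Theta^{-1}(P_x)$. By (F2), $A/P'$ is a totally ordered abelian group. Let $\varphi_i=E_i+P'$. We claim: if $d\in\mathbb Z^r$ has support $J$ and the $g_j$, $j\in J$, commute pairwise, then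
$$\sum_jd_j\varphi_j>0\iff(g^d)^+\notin P.\tag{5}$$
Let $w=\sum_{j\in J}d_jE_j$. This is $w_c$ for $c(j,\alpha_j)=d_jm_j$ and $c=0$ elsewhere. Let $\ell(v)=\sum_{j\in J}d_jv_j$. For $v\in\mathbb Z^J_{\ge0}$, $v\ne0$, extend $v$ by zeros to $u$. By (3) and rigidity,
$$T_c(v)>0\iff\psi_u(w)>0\iff\lambda_u\ell(v)>0\iff\ell(v)>0,$$
and for $v=0$ both sides fail. So the PL functions $T_c$ and $\ell^+$ are nonnegative and vanish at the same integer points. Lemma 1, applied twice, gives $N$ with $T_c\le N\ell^+$ and $\ell^+\le NT_c$ on $\mathbb Z^J_{\ge0}$. Replace each $v_j$ by $|v_j|$: these become identities (an inequality $s\le t$ is the identity $s\vee t=t$) valid in $\mathbb Z$, hence in every abelian $\ell$-group by (F4). So they hold for nonnegative elements of abelian $\ell$-groups. By (F6) the $g_j$, $j\in J$, lie in an abelian $\ell$-subgroup of $K$, and they are $\ge1$; therefore, by (2),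
$$b_c(x)=\pi_c^*\big((g_j)_{j\in J}\big)\le\big((g^d)^+\big)^N,\qquad(g^d)^+\le b_c(x)^N.$$
So $\langle b_c(x)\rangle=\langle(g^d)^+\rangle$ in $K$, and
$$\sum_jd_j\varphi_j>0\iff w^+\notin P'\iff b_c\notin P_x\iff b_c(x)\notin P\iff(g^d)^+\notin P,$$
where the first equivalence is (F2) and the second holds because $\Theta\langle w^+\rangle=\langle b_c\rangle$. This proves (5).

**Step 9: the contradiction.** We apply (5) to the vectors of the obstructed system; (O1) permits it. For $d=-c^{(k)}$ we have $(g^d)^+=(g^{c^{(k)}})^-\in P$ by (O2), so $-\sum_jc^{(k)}_j\varphi_j>0$ is false and $\sum_jc_j^{(k)}\varphi_j\ge0$. For $d=c^{(0)}$, (O3) gives $\sum_jc^{(0)}_j\varphi_j>0$. Summing over $k$ yields a positive element of $A/P'$, but by (O4) the sum is $0$. Theorem B is proved. $\square$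

## 7. A product of $j$-th powers equal to $\zeta^j$

It remains to find a normal-valued $K$ with an obstructed system. We look for a closed chain $h_0,h_1,\dots,h_n=h_0$ with $h_{k-1}=d_kh_k$, where $h_{k-1},h_k,d_k$ commute pairwise. With signs as in an abelian quotient, the $h$'s cancel around the chain and the $d_k$ "add up to zero". Such chains come from conjugating a shift. If $s$ shifts the sequences in $D^{\mathbb Z}$, and $\beta^\bullet$ denotes the sequence $j\mapsto\beta^j$, then $\beta^\bullet s(\beta^\bullet)^{-1}$ differs from $s$ only by the constant sequence $\beta^{-1}$. Conjugating successively by $\beta_1^\bullet,\beta_2^\bullet,\dots$ produces a chain, and it closes if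
$$\beta_1^j\beta_2^j\cdots\beta_n^j=1\quad\text{for all }j\in\mathbb Z.$$
So we want elements of an $\ell$-group $D$, powers of a few positive elements with total exponent zero in each, whose $j$-th powers multiply in the given order to $\zeta^j$, for every $j$, with one fixed $\zeta>1$.

The first candidate, a commutator in the Heisenberg group, gives $X^jY^jX^{-j}Y^{-j}=[X,Y]^{j^2}$, and $j^2\ne j$. No $\ell$-group $D$ of nilpotency class $\le2$ will do. In such a group $[x^p,y^q]=[x,y]^{pq}$ is central, so when the factors of a product of powers are rearranged, replacing all factors by their $j$-th powers replaces each commutator that appears by its $j^2$-th power. If all total exponents are zero, the product of the $j$-th powers is $z^{j^2}$, where $z$ is the product for $j=1$. From $z^{j^2}=z^j$ with $j=2$ we get $z^2=1$, and $z=1$ because $\ell$-groups are torsion-free.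

We need $j$-th powers that depend on $j$ in a freer way. Conjugates of a shift have this: if $t$ shifts and $U$ is a sequence $(u_i)$, then $(U^{-1}tU)^jt^{-j}=U^{-1}(t^jUt^{-j})$ has the value $u_i^{-1}u_{i+j}$ at $i$. If $[u_m,v_n]=\zeta^{\sigma(n-m)}$ is central, the commutator of $u_i^{-1}u_{i+j}$ with $v_{i+j}^{-1}v_{i+2j}$ will be $\zeta$ to the power $2\sigma(j)-\sigma(2j)-\sigma(0)$, and we want this to be $j$. A polynomial $\sigma$ contributes nothing linear, because the coefficient of $j$ is $2\sigma_1-2\sigma_1=0$. But $-\frac12\delta\log_2|\delta|$ would do, because of the rule $\log_2(2\delta)=\log_2\delta+1$. The $2$-adic valuation obeys the same rule and gives integers.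

**Step 1: the totally ordered group $D'$.** This group realizes the commutators just described. Let $v_2$ be the $2$-adic valuation, $\sigma(0)=0$ and $\sigma(\delta)=-\frac12\delta\,v_2(\delta)$ for $0\ne\delta\in\mathbb Z$. If $\delta$ is odd, $\sigma(\delta)=0$; if $\delta$ is even, $\frac12\delta$ is an integer. So $\sigma(\delta)\in\mathbb Z$. For $j\ne0$, $2\sigma(j)-\sigma(2j)=-jv_2(j)+j(v_2(j)+1)=j$, and for $j=0$ both ends are $0$:
$$2\sigma(j)-\sigma(2j)=j\qquad(j\in\mathbb Z).\tag{6}$$
(For example $\sigma(2)=-1$, $\sigma(4)=-4$, and $2\cdot(-1)+4=2$.) Put $Q(x,y)=\sum_{m,n}x_my_n\,\sigma(n-m)$ for $x,y\in\mathbb Z^{(\mathbb Z)}$, a bilinear form, and let $D'=\mathbb Z^{(\mathbb Z)}\times\mathbb Z^{(\mathbb Z)}\times\mathbb Z$ with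
$$(x,y,z)(x',y',z')=\big(x+x',\,y+y',\,z+z'+Q(x,y')\big).$$
Both ways of bracketing three factors give $z+z'+z''+Q(x,y')+Q(x,y'')+Q(x',y'')$ in the last place, so the product is associative; $(0,0,0)$ is the identity, and $(x,y,z)^{-1}=(-x,-y,-z+Q(x,y))$. The element $\zeta=(0,0,1)$ is central and the quotient by $\langle\zeta\rangle$ is abelian, so $D'$ is nilpotent of class $\le2$.

Let $\epsilon_n$ be the unit vectors, $u_n=(\epsilon_n,0,0)$ and $v_n=(0,\epsilon_n,0)$. The $u_n$ commute with each other, and so do the $v_n$. For $X=(x,0,0)$ and $Y=(0,y,0)$ we have $XY=(x,y,Q(x,y))$ and $YX=(x,y,0)$, so $[X,Y]=\zeta^{Q(x,y)}$. With $x=-\epsilon_i+\epsilon_{i+j}$ and $y=-\epsilon_{i+j}+\epsilon_{i+2j}$, (6) gives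
$$\big[u_i^{-1}u_{i+j},\,v_{i+j}^{-1}v_{i+2j}\big]=\zeta^{\sigma(j)-\sigma(2j)-\sigma(0)+\sigma(j)}=\zeta^j\qquad(i,j\in\mathbb Z).\tag{7}$$
Fix a total group order on the free abelian group $\mathbb Z^{(\mathbb Z)}\times\mathbb Z^{(\mathbb Z)}$ (order its basis as a chain; the sign is the sign of the coefficient at the largest basis element in the support). Let $(x,y,z)>1$ iff $(x,y)>0$, or $(x,y)=0$ and $z>0$. Conjugation fixes $(x,y)$ and fixes the powers of $\zeta$, so this is a group order; $D'$ is totally ordered and $\zeta>1$.

**Step 2: the lexicographic wreath product.** We need a shift that dominates what it shifts. For an $\ell$-group $M$ let $M\wr\mathbb Z=M^{\mathbb Z}\rtimes\langle t\rangle$, where $t$ has infinite order and $(tbt^{-1})(i)=b(i+1)$, with positive cone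
$$\{bt^k:b\in M^{\mathbb Z},\ k>0\}\cup(M^{\mathbb Z})^+.$$
The cone is closed under products and conjugation (shifts and conjugations inside $M^{\mathbb Z}$ preserve $(M^{\mathbb Z})^+$), and only $1$ lies in it together with its inverse. Every $bt^k$ with $k>0$ exceeds all of $M^{\mathbb Z}$. Hence $bt^k\vee1$ exists: it equals $bt^k$, $b\vee1$ or $1$ according as $k>0$, $k=0$ or $k<0$. In the middle case an upper bound of $b$ and $1$ either has positive exponent, hence exceeds $b\vee 1$, or lies in $M^{\mathbb Z}$ above $b\vee1$. An ordered group in which all $g\vee1$ exist is an $\ell$-group, since $g\vee h=(gh^{-1}\vee1)h$. Moreover $M^{\mathbb Z}$ is a normal convex $\ell$-subgroup with quotient $\mathbb Z$.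

For a small example take $M=\mathbb Z$: if $b$ is $1$ at position $0$ and $0$ elsewhere, then $tbt^{-1}$ is $1$ at position $-1$, and $t$ exceeds every integer sequence.

Let $D=D'\wr\mathbb Z$ with $B=D'^{\mathbb Z}$ and top generator $t$, and let $K=D\wr\mathbb Z$ with top generator $s$.

**Step 3: $K$ is normal-valued and solvable.** We verify (F3): $gh\le h^2g^2$ for $g,h\ge1$.

In $D'$, let $\bar g,\bar h\ge0$ be the images in the abelian totally ordered quotient by $\langle\zeta\rangle$. If they are not both $0$, then $\bar g+\bar h<2(\bar g+\bar h)$, and so $gh<h^2g^2$. If both are $0$, then $g,h$ are nonnegative powers of $\zeta$ and the inequality is clear. If the inequality holds in $M$, it holds in $M^{\mathbb Z}$ coordinatewise. If it holds in $M^{\mathbb Z}$, it holds in $M\wr\mathbb Z$: let $g,h\ge1$ have exponents $k,l\ge0$. If $k=l=0$ both lie in $M^{\mathbb Z}$; otherwise $h^2g^2(gh)^{-1}$ has exponent $k+l>0$, so $gh<h^2g^2$.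

Hence $K$ is normal-valued. Its derived length is $\le4$: $D'$ has derived length $\le2$, and each wreath step adds at most $1$, because the quotient by $M^{\mathbb Z}$ is cyclic.

**Step 4: the word identity in $D$.** Here we obtain the product equal to $\zeta^j$. Let $U,V,\bar\zeta\in B$ with $U(i)=u_i$, $V(i)=v_i$, $\bar\zeta(i)=\zeta$, and put
$$a=U^{-1}tU,\qquad b=V^{-1}tV.$$
Then $a,b,t,\bar\zeta>1$, the first two being conjugates of $t$. The element $a^jt^{-j}=U^{-1}(t^jUt^{-j})\in B$ has the value $u_i^{-1}u_{i+j}$ at $i$, and likewise $b^jt^{-j}$ has the value $v_i^{-1}v_{i+j}$ at $i$. Hence $t^jb^jt^{-2j}=t^j(b^jt^{-j})t^{-j}\in B$ has the value $v_{i+j}^{-1}v_{i+2j}$ at $i$. By (7), $[a^jt^{-j},\,t^jb^jt^{-2j}]=\bar\zeta^{\,j}$. The left side is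
$$(a^jt^{-j})(t^jb^jt^{-2j})(t^ja^{-j})(t^{2j}b^{-j}t^{-j}),$$
so
$$a^j\,b^j\,t^{-j}\,a^{-j}\,t^{2j}\,b^{-j}\,t^{-j}=\bar\zeta^{\,j}\qquad(j\in\mathbb Z).\tag{8}$$
The total exponents of $a$, $b$ and $t$ are zero, as we wanted. Let
$$(\beta_1,\dots,\beta_8)=(a,\ b,\ t^{-1},\ a^{-1},\ t^2,\ b^{-1},\ t^{-1},\ \bar\zeta^{-1}).$$
Then $\beta_1^j\beta_2^j\cdots\beta_8^j=1$ for all $j\in\mathbb Z$.

**Step 5: the closed chain in $K$.** We turn the identity into commuting triples. For $0\le k\le8$ let $W_k\in D^{\mathbb Z}$, $W_k(j)=\beta_1^j\cdots\beta_k^j$. So $W_0=W_8=1$ and $W_k(0)=1$. For $\beta\in D$ let $\bar\beta\in D^{\mathbb Z}$ be constant with value $\beta$, which commutes with $s$, and let $\beta^\bullet(j)=\beta^j$. Since $(s\beta^\bullet s^{-1})(j)=\beta^{j+1}$, we have $s\beta^\bullet s^{-1}=\bar\beta\beta^\bullet$. The sequences $\bar\beta$ and $\beta^\bullet$ commute, so $s(\beta^\bullet)^{-1}=\bar\beta^{-1}(\beta^\bullet)^{-1}s$, and therefore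
$$\beta^\bullet s(\beta^\bullet)^{-1}=\bar\beta^{-1}s.$$
Put
$$h_k=W_ksW_k^{-1}\ (0\le k\le8),\qquad d_k=W_{k-1}\bar\beta_kW_{k-1}^{-1}\in D^{\mathbb Z}\ (1\le k\le8).$$
Then $h_8=h_0=s$. The element $d_k$ commutes with $h_{k-1}$, because $\bar\beta_k$ commutes with $s$. Since $W_k=W_{k-1}\beta_k^\bullet$,
$$h_k=W_{k-1}\,\bar\beta_k^{-1}s\,W_{k-1}^{-1}=d_k^{-1}h_{k-1}.$$
So $h_{k-1}=d_kh_k$, and $h_{k-1},h_k,d_k$ commute pairwise.

Let $\varepsilon=(+,+,-,-,+,-,-,-)$, so that $\beta_k^{\varepsilon_k}>1$ for all $k$, and put $q_k=d_k^{\varepsilon_k}$. Then $h_k>1$ and $q_k>1$, as conjugates of positive elements. Because $W_{k-1}(0)=1$, we have $q_k(0)=\beta_k^{\varepsilon_k}$: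
$$q_1(0)=a,\ q_2(0)=b,\ q_3(0)=t,\ q_4(0)=a,\ q_5(0)=t^2,\ q_6(0)=b,\ q_7(0)=t,\ q_8(0)=\bar\zeta.$$

**Step 6: comparing different $q_k$ through coordinate $0$.** The elements $q_1$ and $q_4$ are different and need not commute, but both have the value $a$ at coordinate $0$; we compare both with a third element. For $\gamma\in\{a,b,t\}$ let $\hat\gamma\in D^{\mathbb Z}$ have the value $\gamma$ at $0$ and $1$ elsewhere; $\hat\gamma>1$. For $k\le7$ write $q_k(0)=\gamma_k^{m_k}$ with $\gamma_k\in\{a,b,t\}$, $m_5=2$ and the other $m_k=1$. Then $q_k$ commutes with $\hat\gamma_k$: at coordinate $0$ both are powers of $\gamma_k$, and elsewhere $\hat\gamma_k$ is $1$.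

**Step 7: the prime.** We need a prime that looks only at coordinate $0$, and there still sees $\bar\zeta$. Let
$$P=\{f\in D^{\mathbb Z}:f(0)\in B,\ f(0)(0)=1\}.$$
It is a convex $\ell$-subgroup of $K$, because $D^{\mathbb Z}$ is convex in $K$, $B$ is convex in $D$, and evaluations at a coordinate are $\ell$-homomorphisms. It is prime. Let $f,g\in K^+\setminus P$.

* If neither lies in $D^{\mathbb Z}$, both have positive image in $K/D^{\mathbb Z}\cong\mathbb Z$, hence so has $f\wedge g$, and $f\wedge g\notin P$.
* If exactly one lies in $D^{\mathbb Z}$, say $g$, then $f$ exceeds all of $D^{\mathbb Z}$, so $f\wedge g=g\notin P$.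
* If both lie in $D^{\mathbb Z}$, consider $f(0),g(0)\in D$. If neither is in $B$, then $(f\wedge g)(0)\notin B$, so $f\wedge g\notin P$. If exactly one is, say $g(0)$, then $(f\wedge g)(0)=g(0)$, and $g\notin P$ means $g(0)(0)\ne1$, so $f\wedge g\notin P$. If both are in $B$, then $f(0)(0)$ and $g(0)(0)$ are $>1$ in the totally ordered group $D'$, hence so is their meet, and $f\wedge g\notin P$.

**Step 8: the obstructed system.** We collect the pieces. The elements are
$$h_0,\dots,h_7,\qquad q_1,\dots,q_8,\qquad\hat a,\hat b,\hat t,$$
so $r=8+8+3=19$, and all lie in $K^+$. Write $\mathbf 1_g$ for the unit vectors of $\mathbb Z^{19}$, with $\mathbf 1_{h_8}:=\mathbf 1_{h_0}$. The integer vectors are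

* $c^{(0)}=\mathbf 1_{q_8}$;
* $-(\mathbf 1_{h_{k-1}}-\mathbf 1_{h_k}-\varepsilon_k\mathbf 1_{q_k})$ for $k=1,\dots,8$;
* $-\varepsilon_k(\mathbf 1_{q_k}-m_k\mathbf 1_{\hat\gamma_k})$ for $k=1,\dots,7$.

Condition (O1) holds by Steps 5 and 6.

For (O2) and (O3), first $q_8\ge1$, so $q_8^-=1\in P$; and $q_8^+=q_8$ has $q_8(0)=\bar\zeta\in B$ with $\bar\zeta(0)=\zeta\ne1$, so $q_8^+\notin P$. For the second group, $h_{k-1}h_k^{-1}q_k^{-\varepsilon_k}=d_kd_k^{-1}=1$, so the product belonging to the vector is $1$, and so is its negative part. For the third group, $q_k\hat\gamma_k^{-m_k}$ has the value $1$ at coordinate $0$; hence so do its positive and negative parts, and both lie in $P$. This covers either sign $\varepsilon_k$.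

For (O4), the terms $\mathbf 1_{h_{k-1}}-\mathbf 1_{h_k}$ of the second group cancel around the closed chain. As $\varepsilon_8=-1$, the first two groups add up to
$$\mathbf 1_{q_8}+\sum_{k\le8}\varepsilon_k\mathbf 1_{q_k}=\sum_{k\le7}\varepsilon_k\mathbf 1_{q_k}.$$
Adding the third group leaves
$$\sum_{k\le7}\varepsilon_km_k\mathbf 1_{\hat\gamma_k}=\mathbf 1_{\hat a}+\mathbf 1_{\hat b}-\mathbf 1_{\hat t}-\mathbf 1_{\hat a}+2\,\mathbf 1_{\hat t}-\mathbf 1_{\hat b}-\mathbf 1_{\hat t}=0.$$
So $K$ is a normal-valued $\ell$-group, solvable of derived length $\le4$, that contains an obstructed system of size $19$.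

## 8. Frames with $\kappa\ge\aleph_{19}$ compact elements, and a compact top

**Proof of Theorem A.** Let $\kappa\ge\aleph_{19}$. Theorem B applied to $K$ gives $G$ such that $\mathcal C(G)$ has exactly $\kappa$ compact elements and is not abelian. This $G$ is an $\ell$-subgroup of a product of copies of $K$ and $\mathbb Z$, so it is normal-valued by (F3) and solvable of derived length $\le4$.

For a compact frame we add one dominating coordinate, as in Section 1. Let $\hat G=\mathbb Z\times G$ as a group, with $(m,g)>1$ iff $m>0$, or $m=0$ and $g>1$. As for the wreath products, this is an $\ell$-group in which elements with $m>0$ exceed all of $\{0\}\times G$, which we identify with $G$.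

It is normal-valued by (F3): let $(m,g),(n,h)\ge1$. If $m+n>0$, then $m+n<2(m+n)$ gives the inequality; if $m=n=0$, it is the inequality in $G$. The derived length of $\hat G$ is that of $G$, which is nontrivial.

Let $C$ be a convex $\ell$-subgroup of $\hat G$ not contained in $G$. It contains some $(m,g)$ with $m>0$, and the square of this element exceeds every element with first coordinate $0$ or $1$; so $C=\hat G$. Hence $\mathcal C(\hat G)=\mathcal C(G)\cup\{\hat G\}$. Its top is the principal subgroup generated by $(1,1)$, the element with first coordinate $1\in\mathbb Z$ and second coordinate the identity of $G$. So the frame is compact. Its compact elements are those of $\mathcal C(G)$ and the top, so there are still exactly $\kappa$.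

Finally, suppose $\mathcal C(\hat G)\cong\mathcal C(A)$ with $A$ abelian. Then the element $G$ of $\mathcal C(\hat G)$ corresponds to a convex $\ell$-subgroup $A_0\le A$. The elements below $A_0$ form $\mathcal C(A_0)$ and those below $G$ form $\mathcal C(G)$, so $\mathcal C(A_0)\cong\mathcal C(G)$ with $A_0$ abelian, a contradiction. $\square$

Hence not every normal-valued Conrad frame is abelian. Non-abelian normal-valued Conrad frames with exactly $\kappa$ compact elements exist for every $\kappa\ge\aleph_{19}$ by Theorem A, and for $\kappa\le\aleph_0$ there are none by Theorem C. The size $19$ has not been optimized, and the cardinals $\aleph_1,\dots,\aleph_{18}$ are not settled by this argument.
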